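# One resolvent point of an analytic generator does not give a sector

## 1. The exponential of a group generator, and the guess that it is sectorial

Let $U=(U(s))_{s\in\mathbb R}$ be a $C_0$-group on a Banach space, and write its generator as $iB$, so that formally $U(s)=e^{isB}$. The operator of this lecture is $C=e^{B}$, defined without a functional calculus: continue $s\mapsto U(s)x$ analytically from the imaginary axis to the point $1$. If $\|U(s)\|$ grows like $e^{\omega|s|}$ with $\omega<\pi$, the spectrum of $B$ lies in the strip $|\operatorname{Im}z|\le\omega$. The exponential maps this strip onto the sector $|\arg z|\le\omega$ without the origin. So one would guess: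

> *If $C$ has any resolvent point at all, then $C$ is sectorial.*

The question whether this is true for every Banach space is posed in "Operator Logarithms and Exponentials". We first fix the terms, then test the guess.

**Definition (group type).** The group type of $U$ is the infimum of all $\omega\ge0$ for which there is $M\ge1$ with $\|U(s)\|\le Me^{\omega|s|}$ for all $s\in\mathbb R$. Throughout, *the group type is less than $\pi$*.

**Definition (analytic generator, Cioránescu and Zsidó).** Let $\Omega=\{z\in\mathbb C:0<\operatorname{Re}z<1\}$, and let $\mathcal H(\Omega)\cap C(\bar\Omega)$ be the space of $X$-valued functions that are holomorphic on $\Omega$ and extend continuously to $\bar\Omega$. Then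
$$D(C)=\{x\in X:\ \exists f_x\in\mathcal H(\Omega)\cap C(\bar\Omega)\ \text{with}\ f_x(is)=U(s)x\ (s\in\mathbb R)\},\qquad Cx=f_x(1).$$

**Lemma 1 (uniqueness).** If $F\in\mathcal H(\Omega)\cap C(\bar\Omega)$ vanishes on $i\mathbb R$, then $F=0$. In particular $C$ is well defined.

*Proof.* Let $\varphi\in X^*$. Put $G=\varphi\circ F$ for $0\le\operatorname{Re}z<1$ and $G=0$ for $-1<\operatorname{Re}z<0$. Then $G$ is continuous on $-1<\operatorname{Re}z<1$ and holomorphic off the imaginary axis, so it is holomorphic by Morera's theorem (cut a triangle along the axis). It vanishes on the left half of the strip, so it vanishes everywhere. As $\varphi$ was arbitrary, $F=0$ on $\Omega$, and on $\bar\Omega$ by continuity. Two candidates for $f_x$ differ by such an $F$. $\square$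

**Definition (resolvent set).** $\lambda\in\rho(C)$ means that $\lambda-C:D(C)\to X$ is bijective with bounded inverse $R(\lambda,C)$. If such a $\lambda$ exists, $C=\lambda-R(\lambda,C)^{-1}$ is automatically closed. As usual, $\rho(C)$ is open.

**Definition (sectorial).** For $\omega\in[0,\pi)$ let $\overline{S_\omega}=\{z:z=0\text{ or }|\arg z|\le\omega\}$. A closed operator $A$ is sectorial of angle $\omega$ if $\sigma(A)\subseteq\overline{S_\omega}$ and $\sup\{\|\lambda R(\lambda,A)\|:\lambda\notin\overline{S_{\omega'}}\}<\infty$ for every $\omega'\in(\omega,\pi)$. It is called sectorial if it is sectorial of some angle $\omega<\pi$.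

**The scalar case.** Let $X=\mathbb C$ and $U(s)=e^{isb}$ with $b\in\mathbb C$. Since $|e^{isb}|=e^{-s\operatorname{Im}b}$, the group type is $|\operatorname{Im}b|$. The function $e^{zb}x$ shows $C=e^b$. If $|\operatorname{Im}b|<\pi$, then $|\arg e^b|=|\operatorname{Im}b|$, as the guess predicts. If $b=i\pi$, then $C=-1$, which lies in no sector of angle $<\pi$. This is why the group type is kept below $\pi$.

**Bounded $B$.** Let $U(s)=e^{isB}$ with $B$ bounded, of group type $\omega<\pi$. The entire function $e^{zB}x$ shows $D(C)=X$ and $C=e^B$, which is invertible. If $\beta\in\sigma(B)$, then $e^{is\beta}\in\sigma(U(s))$, so $e^{-s\operatorname{Im}\beta}\le\|U(s)\|\le M_{\omega_1}e^{\omega_1|s|}$ for every $\omega_1>\omega$ and all $s$. Hence $|\operatorname{Im}\beta|\le\omega$, and $\sigma(C)=e^{\sigma(B)}\subseteq\overline{S_\omega}$. Now let $|\arg\lambda|\ge\omega'>\omega$. By Neumann series, $\|\lambda R(\lambda,C)\|\le2$ if $|\lambda|\ge2\|C\|$, and $\|\lambda R(\lambda,C)\|\le1$ if $0<|\lambda|\le1/(2\|C^{-1}\|)$.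 The remaining $\lambda$ form a compact subset of $\rho(C)$, on which $\lambda R(\lambda,C)$ is continuous. So $C$ is sectorial of angle $\omega$, and the guess is right.

**Multiplication groups.** Let $X=L^p(\mu)$, $1\le p<\infty$, and $U(s)f=e^{isb}f$ with $b$ real and measurable. Then $C$ is multiplication by $e^b$ on its maximal domain. Indeed, if $f,e^bf\in L^p$, then $|e^{zb}|\le\max(1,e^b)$ on $\bar\Omega$, and $z\mapsto e^{zb}f$ is continuous on $\bar\Omega$ by dominated convergence and holomorphic on $\Omega$ by Morera; so $f\in D(C)$ and $Cf=e^bf$. Conversely, if $f\in D(C)$ with continuation $F$, then $1_{\{|b|\le n\}}F(z)$ and $e^{zb}1_{\{|b|\le n\}}f$ agree on $i\mathbb R$, hence at $z=1$, and $n\to\infty$ gives $e^bf=Cf\in L^p$. So $\lambda R(\lambda,C)$ is multiplication by $\lambda/(\lambda-e^b)$, and $|\lambda/(\lambda-r)|\le|\lambda|/\operatorname{dist}(\lambda,[0,\infty))$ for $r\ge0$. This is at most $1/\sin\omega'$ if $\omega'\le|\arg\lambda|$ and $\omega'\in(0,\pi/2]$. Hence $C$ is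 sectorial of angle $0$. By the Fourier transform this covers translations on $L^2(\mathbb R)$.

There is also a general positive result. A Banach space $Y$ is **UMD** if for some (equivalently, every) $p\in(1,\infty)$ there is $\beta$ with $\|\sum_k\varepsilon_kd_k\|_{L^p(Y)}\le\beta\|\sum_kd_k\|_{L^p(Y)}$ for all finite $Y$-valued martingale difference sequences $(d_k)$ and all signs $\varepsilon_k=\pm1$. A Hilbert space is UMD: for $p=2$ the $d_k$ are orthogonal, so $\beta=1$ works. Monniaux's theorem says: *if $X$ is UMD and $U$ has group type less than $\pi$, then $C$ is sectorial* (and has bounded imaginary powers).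

So all these tests support the guess. It is nevertheless false.

## 2. The kernel $1/\sinh\pi s$ and a logarithm that cannot be estimated away

Let us try to prove the guess. For $\tau\in\mathbb R$ and $t=e^\tau$, the operator $t(t+C)^{-1}$ should be $m_\tau(B)$, where
$$m_\tau(z)=\frac1{1+e^{z-\tau}}=\frac{t}{t+e^{z}}. \tag{1}$$
Suppose we know one resolvent, say at $-1$, that is, $\tau=0$. To reach the others, use the classical formula $\int_{\mathbb R}\frac{\sin s\xi}{\sinh\pi s}ds=\tanh\frac\xi2$ and $m_\tau(\xi)=\frac12-\frac12\tanh\frac{\xi-\tau}2$. They suggest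
$$t(t+C)^{-1}-(1+C)^{-1}=\int_{\mathbb R}\frac{1-e^{-is\tau}}{2i\sinh\pi s}\,U(s)\,ds. \tag{2}$$
This will be proved in Section 5; here it is a formal guide. The numerator vanishes at $s=0$, so the kernel is integrable. Hence one resolvent controls every other one. But how well? If $\|U(s)\|\le M$, the norm of (2) is at most
$$\frac M2\int_{\mathbb R}\frac{\min(2,|s\tau|)}{\sinh\pi|s|}\,ds\le A\bigl(1+\log(1+|\tau|)\bigr).$$

The attempt stops here. No better bound comes from $\|U(s)\|\le M$ by taking norms under the integral, because the $L^1$-norm of the kernel does grow. By convexity $\sinh\pi s\le s\sinh\pi$ on $[0,1]$, so for $\tau\ge1$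
$$\int_0^1\frac{|1-e^{-is\tau}|}{2\sinh\pi s}ds\ \ge\ \frac1{2\sinh\pi}\int_0^\tau\frac{1-\cos u}u\,du\ \ge\ \frac{\log\tau-3}{2\sinh\pi},$$
where we dropped $[0,1]$ and used $\bigl|\int_1^\tau\frac{\cos u}udu\bigr|\le3$ (integrate by parts). A uniform bound needs cancellation in $\int e^{-is\tau}U(s)\frac{ds}s$ near $s=0$. So we should look where no cancellation is available: $L^1$.

## 3. Translations on the whole line: modulation symmetry, and $L^1(\mathbb R)$

We use $\hat f(\xi)=\int f(x)e^{-i\xi x}dx$. For $U(s)f=f(\cdot+s)$ we have $\widehat{U(s)f}=e^{is\xi}\hat f$, so $C$ acts on the Fourier side as $e^\xi$, and $t(t+C)^{-1}$ as the multiplier $m_\tau$ of (1).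

**Modulation symmetry.** Let $X=L^p(\mathbb R;Y)$, $1\le p<\infty$, with $Y$ any Banach space, and $M_\tau f=e^{i\tau x}f$, an isometry. Then $M_{-\tau}U(s)M_\tau=e^{i\tau s}U(s)$. The analytic generator of $e^{i\tau s}U(s)$ is $e^\tau C$ (multiply $f_x(z)$ by $e^{\tau z}$). So $M_{-\tau}CM_\tau=e^\tau C$, and with $t=e^\tau$
$$M_{-\tau}\,(t+C)\,M_\tau=t\,(1+C). \tag{3}$$
If $-1\in\rho(C)$, then all $-t\in\rho(C)$ and $\|t(t+C)^{-1}\|=\|(1+C)^{-1}\|$ for all $t>0$. Thus on the whole line the negative axis is treated in an all-or-nothing way, and the norms never grow. The next computation shows that on $L^1(\mathbb R)$ the outcome is "nothing".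

**Lemma 2.** Fix an even $\chi\in C_c^\infty(\mathbb R)$ with $\operatorname{supp}\chi\subset(-1,1)$ and $\chi=1$ on $[-\frac12,\frac12]$. For $N\ge2$ let $h_N$ be the Schwartz function with $\hat h_N(\eta)=\dfrac{\chi(\eta/N)}{1+e^\eta}$. Then
$$\|h_N\|_1\ \ge\ \tfrac14\tanh(\tfrac12)\,\log(N/2). \tag{4}$$

*Proof.* We pair $h_N$ with a bounded function that sees the jump of $1/(1+e^\eta)$ between $-\infty$ and $+\infty$ at all scales $1\le|\eta|\le N/2$. With $\operatorname{Si}(u)=\int_0^u\frac{\sin x}xdx$ put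
$$q(x)=\int_1^{N/2}\frac{\sin\eta x}\eta\,d\eta=\operatorname{Si}(Nx/2)-\operatorname{Si}(x).$$
*$|q|\le2$.* $\operatorname{Si}$ is odd. On $[0,\infty)$ it increases on $[0,\pi]$, and afterwards its increments over $[k\pi,(k+1)\pi]$ alternate in sign and decrease in size, so its values there lie in $[0,\operatorname{Si}(\pi)]$. From $\sin x\le x-\frac{x^3}6+\frac{x^5}{120}$ for $x\ge0$ we get $\operatorname{Si}(\pi)\le\pi-\frac{\pi^3}{18}+\frac{\pi^5}{600}<1.94$. For $x\ge0$, $q(x)$ is a difference of two numbers in $[0,2]$; as $q$ is odd, $|q|\le2$ everywhere.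

*The pairing.* By Fubini ($h_N$ is integrable and $1/\eta$ is bounded on $[1,N/2]$), and since $\chi(\pm\eta/N)=1$ for $1\le\eta\le N/2$,
$$\int h_N\,q\,dx=\int_1^{N/2}\frac{\hat h_N(-\eta)-\hat h_N(\eta)}{2i\,\eta}\,d\eta=\frac1{2i}\int_1^{N/2}\frac{\tanh(\eta/2)}\eta\,d\eta,$$
because $\frac1{1+e^{-\eta}}-\frac1{1+e^{\eta}}=\tanh\frac\eta2$. The modulus is at least $\frac12\tanh(\frac12)\log(N/2)$, and at most $2\|h_N\|_1$. $\square$

Let $V_N$ be the Schwartz function with $\widehat{V_N}(\eta)=\chi(\eta/N)$. Then $V_N(x)=NV_1(Nx)$, so $\|V_N\|_1=\|V_1\|_1=:v$ for all $N$. For real $\tau$, the modulate $e^{i\tau x}V_N$ has Fourier transform $\chi((\xi-\tau)/N)$, and multiplying by $m_\tau$ gives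
$$m_\tau(\xi)\,\chi\bigl((\xi-\tau)/N\bigr)=\hat h_N(\xi-\tau),\quad\text{the transform of } e^{i\tau x}h_N. \tag{5}$$

**Example ($L^1(\mathbb R)$).** *For the translation group on $L^1(\mathbb R)$, no $-t$ with $t>0$ lies in $\rho(C)$.* First let $\hat f\in C_c^\infty(\mathbb R)$, and let $F(z)$ have Fourier transform $e^{z\xi}\hat f(\xi)$. Since $(1+x^2)F(z)(x)=\frac1{2\pi}\int e^{ix\xi}(1-\partial_\xi^2)\bigl(e^{z\xi}\hat f(\xi)\bigr)d\xi$, we have
$$\|F(z)-F(w)\|_1\le\tfrac12\int\bigl|(1-\partial_\xi^2)\bigl((e^{z\xi}-e^{w\xi})\hat f(\xi)\bigr)\bigr|d\xi\to0\quad(w\to z).$$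
So $F$ is $L^1$-continuous. Its integral over any triangle has Fourier transform $\oint e^{z\xi}dz\,\hat f(\xi)=0$, so $F$ is entire by Morera. As $F(is)=U(s)f$, we get $f\in D(C)$ and $\widehat{Cf}=e^\xi\hat f$. Now take $f=e^{i\tau x}V_N$ and $g=e^{i\tau x}h_N$. By (5), $(t+C)g$ has transform $(t+e^\xi)m_\tau\hat f=t\hat f$. If $-t\in\rho(C)$, then $g=t(t+C)^{-1}f$, and $\|t(t+C)^{-1}\|\ge\|h_N\|_1/v\to\infty$ as $N\to\infty$ by (4), a contradiction. $\square$

So $L^1(\mathbb R)$ has the logarithm, but an infinite amount of it at every $t$: the band half-width $N$ is unrestricted, and the hypothesis $\rho(C)\ne\emptyset$ is lost (Theorem B below will give $\rho(C)=\emptyset$). We want a space in which the band half-width is allowed to grow only with $\tau$. Then each single resolvent has a chance to be bounded, while the norms grow. *Keep only positive frequencies.* Then $e^{-\xi}\le1$, so $C^{-1}$ becomes bounded and $0\in\rho(C)$. The modulation symmetry (3) is broken, since modulation by $e^{-i\tau x}$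 no longer preserves the space. And around frequency $\tau$ there is room for a band of half-width $N=\tau$, in which the space looks like $L^1(\mathbb R)$.

## 4. Positive frequencies only: the Hardy space $H^1(\mathbb R)$

**Theorem A.** Let $X=H^1(\mathbb R):=\{f\in L^1(\mathbb R):\hat f=0\text{ on }(-\infty,0]\}$ with the $L^1$-norm, and $U(s)f=f(\cdot+s)$. Then $U$ is an isometric $C_0$-group (so its group type is $0$) and $0\in\rho(C)$. If $t=e^\tau$ with $\tau\ge2$ and $-t\in\rho(C)$, then $\|t(t+C)^{-1}\|\ge c\log(\tau/2)$ with a constant $c>0$ independent of $\tau$. Hence $C$ is not sectorial.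

So the answer to the question is **no**. For use in Section 6, Steps 1–3 are done in slightly greater generality. Let $Y\ne0$ be a Banach space, $1\le p<\infty$,
$$\mathcal D=\{f\in L^1\cap L^p(\mathbb R;Y):\hat f=0\text{ on }(-\infty,0]\},\qquad X=X_p(Y)=\overline{\mathcal D}^{\,L^p(\mathbb R;Y)},\qquad U(s)f=f(\cdot+s).$$
For $p=1$, $Y=\mathbb C$, the set $\mathcal D$ is already closed, because $f\mapsto\hat f(\xi)$ is $L^1$-continuous, and $X=\mathcal D=H^1(\mathbb R)$. Translation is isometric and strongly continuous on $L^p(\mathbb R;Y)$. It preserves $\mathcal D$, since $\widehat{U(s)f}=e^{is\xi}\hat f$, and hence $X$. So $U$ is an isometric $C_0$-group on $X$.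

**Step 1: a holomorphic semigroup that extends the group.** *We need a bounded operator that acts as $e^{-\xi}$, together with the continuation that links it to $U$.* For $a>0$ let $P_a(x)=\frac a{\pi(x^2+a^2)}$; then $\|P_a\|_1=1$ and $\widehat{P_a}(\xi)=e^{-a|\xi|}$. For $w=a+ib$ with $a\ge0$ put
$$T(w)f=(P_a*f)(\cdot-b),\qquad P_0*f:=f.$$
These are contractions on $L^1(\mathbb R;Y)$ and on $L^p(\mathbb R;Y)$. In both norms $w\mapsto T(w)f$ is continuous on $\operatorname{Re}w\ge0$: $a\mapsto P_a$ is $L^1$-continuous on $(0,\infty)$, $(P_a)$ is an approximate identity as $a\to0$, and translations are isometric and strongly continuous. For $f\in\mathcal D$,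
$$\widehat{T(w)f}(\xi)=e^{-ib\xi}e^{-a|\xi|}\hat f(\xi)=\begin{cases}e^{-w\xi}\hat f(\xi),&\xi\ge0,\\0,&\xi\le0.\end{cases} \tag{6}$$
It is here that positivity of frequencies enters: for them $e^{-a|\xi|}$ equals $e^{-a\xi}$. By (6), $T(w)$ maps $\mathcal D$ to $\mathcal D$, hence $X$ to $X$. The Fourier transform is injective on $L^1(\mathbb R;Y)$, so (6) gives $T(w)T(w')=T(w+w')$ on $\mathcal D$, hence on $X$. Also $T(-is)=U(s)$.

*Holomorphy.* Let $f\in\mathcal D$ and let $\Delta$ be a triangle in $\operatorname{Re}w>0$. The integral $\oint_{\partial\Delta}T(w)f\,dw$ exists in $L^1\cap L^p$. Its Fourier transform is $\oint_{\partial\Delta}e^{-w\xi}dw\,\hat f(\xi)=0$ for $\xi\ge0$, and $0$ for $\xi<0$. So the integral is $0$, and $w\mapsto T(w)f$ is holomorphic on $\operatorname{Re}w>0$ by Morera. For $f\in X$ take $f_k\in\mathcal D$ with $f_k\to f$. Since $\|T(w)\|\le1$, $T(w)f$ is a uniform limit of holomorphic functions.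

*Injectivity of $T:=T(1)$.* Let $Ty=0$. Then $T(w)y=T(w-1)Ty=0$ for $\operatorname{Re}w\ge1$. By holomorphy $T(w)y=0$ for all $\operatorname{Re}w>0$, and $y=\lim_{w\to0}T(w)y=0$.

**Step 2: $C=T^{-1}$, so $0\in\rho(C)$.** *We identify the analytic generator exactly, domain included.*

Let $x=Ty$. The function $f_x(z)=T(1-z)y$ is continuous on $\bar\Omega$ and holomorphic on $\Omega$, and $f_x(is)=T(-is)T(1)y=U(s)x$. So $x\in D(C)$ and $Cx=f_x(1)=T(0)y=y$.

Conversely let $x\in D(C)$. Then $z\mapsto Tf_x(z)$ and $z\mapsto T(1-z)x$ are continuous on $\bar\Omega$ and holomorphic on $\Omega$. They agree on $i\mathbb R$, because $Tf_x(is)=TU(s)x=T(1-is)x$. By Lemma 1 they agree at $z=1$, that is, $T\,Cx=x$. So $x\in\operatorname{ran}T$.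

Hence $D(C)=\operatorname{ran}T$ and $C=T^{-1}$. Since $T$ is bounded and injective, $C$ is a bijection of $D(C)$ onto $X$ with bounded inverse $T$, and $0\in\rho(C)$.

**Step 3: resolvents are multipliers.** *We show that $t(t+C)^{-1}$, when it exists, acts on concrete functions as $m_\tau$.* Let $\tau\in\mathbb R$, $t=e^\tau$, and let $f,g\in\mathcal D$ satisfy $\hat g=m_\tau\hat f$. From (1), $m_\tau(\xi)(1+te^{-\xi})=te^{-\xi}$. By (6), $g+tTg$ and $tTf$ then have the same Fourier transform, so $g+tTg=tTf$. Thus $g=T(tf-tg)$. By Step 2, $g\in D(C)$ and $Cg=tf-tg$, that is, $(t+C)g=tf$. Consequently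
$$-t\in\rho(C)\ \Longrightarrow\ t(t+C)^{-1}f=g. \tag{7}$$

**Step 4: the lower bound** ($p=1$, $Y=\mathbb C$). *We put the test functions of Section 3 at frequency $\tau$ with the widest band that fits, $N=\tau$.* Let $\tau\ge2$, $f_\tau=e^{i\tau x}V_\tau$ and $g_\tau=e^{i\tau x}h_\tau$. The transform $\chi((\xi-\tau)/\tau)$ of $f_\tau$ has compact support in $(0,2\tau)$. So $f_\tau\in H^1(\mathbb R)$, and by (5) $g_\tau\in H^1(\mathbb R)$ with $\hat g_\tau=m_\tau\hat f_\tau$. Moreover $\|f_\tau\|_1=v$ and $\|g_\tau\|_1=\|h_\tau\|_1$. If $-t=-e^\tau\in\rho(C)$, then (7) and (4) give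
$$\|t(t+C)^{-1}\|\ \ge\ \frac{\|g_\tau\|_1}{\|f_\tau\|_1}\ \ge\ c\log(\tau/2),\qquad c=\frac{\tanh(1/2)}{4v}. \tag{8}$$

**Step 5: $C$ is not sectorial.** Suppose $C$ were sectorial of angle $\omega<\pi$, and choose $\omega'\in(\omega,\pi)$. All $-t$ with $t>0$ lie outside $\overline{S_{\omega'}}$. So $(-\infty,0)\subset\rho(C)$ and $\sup_{t>0}\|t(t+C)^{-1}\|<\infty$, which contradicts (8) as $\tau\to\infty$. $\blacksquare$

## 5. The logarithm is the exact loss, and truncated Hilbert transforms decide sectoriality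

The logarithmic bound from Section 2 can be made rigorous for every group, and the missing cancellation can be named.

**Theorem B.** Let $U$ be a $C_0$-group on a Banach space $X$ with group type $\omega<\pi$.

1. If $\rho(C)\ne\emptyset$, then $\sigma(C)\subseteq\overline{S_\omega}$, and for each $\omega'\in(\omega,\pi)$ there is $A$ with
$$\|\lambda R(\lambda,C)\|\le A\bigl(1+\log(1+|\log|\lambda||)\bigr)\qquad(\lambda\ne0,\ |\arg\lambda|\ge\omega').$$
This order of growth is optimal: by Theorem A, $\|t(t+C)^{-1}\|\ge c\log(\frac12\log t)$ for $t\ge e^2$ on $H^1(\mathbb R)$, where all $-t\in\rho(C)$.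
2. The following are equivalent (no assumption on $\rho(C)$):
   - (a) $C$ is sectorial of angle $\omega$;
   - (b) $C$ is sectorial;
   - (c) $(-\infty,0)\subset\rho(C)$ and $\sup_{t>0}\|t(t+C)^{-1}\|<\infty$;
   - (d) $\displaystyle\sup_{\tau\in\mathbb R,\,0<\varepsilon<1}\Bigl\|\int_{\varepsilon\le|s|\le1}e^{-is\tau}U(s)\frac{ds}s\Bigr\|<\infty$.

Operator integrals are taken strongly, that is, after applying them to a vector. Whenever $\omega''>\omega$ is chosen, $M$ denotes a constant with $\|U(s)\|\le Me^{\omega''|s|}$.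

**Step 1: a functional calculus for decaying functions.** *We need an algebra of functions $f$ for which $f(B)$ is a bounded operator without any resolvent assumption.* Let $\mathrm{St}_\theta=\{|\operatorname{Im}z|<\theta\}$. Let $\mathcal E_\theta$ be the set of holomorphic $f$ on $\mathrm{St}_\theta$ such that for each $\theta'<\theta$ there are $c,\epsilon>0$ with $|f(z)|\le ce^{-\epsilon|\operatorname{Re}z|}$ on $\mathrm{St}_{\theta'}$. Put $\mathcal E=\bigcup_{\theta>\omega}\mathcal E_\theta$; sums and products are taken on the smaller strip. A typical member is $e_n(z)=e^{-z^2/n}$, since $|e_n(x+iy)|=e^{(y^2-x^2)/n}$.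

For $f\in\mathcal E_\theta$ let
$$\check f(s)=\frac1{2\pi}\int_{\mathbb R}f(\xi)e^{-is\xi}d\xi .$$
On $\operatorname{Im}z=y$ we have $|e^{-isz}|=e^{sy}$. Shifting the contour to $\operatorname{Im}z=-\theta'$ if $s\ge0$ and to $\operatorname{Im}z=\theta'$ if $s<0$ (the vertical sides vanish by decay) gives $|\check f(s)|\le C_{\theta'}e^{-\theta'|s|}$ for each $\theta'<\theta$. Choosing $\omega<\omega''<\theta'<\theta$, we see that
$$\Phi(f)x=\int_{\mathbb R}\check f(s)U(s)x\,ds$$
defines a bounded operator that commutes with $U$.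

By Fourier inversion $f(\xi)=\int\check f(s)e^{is\xi}ds$ on $\mathbb R$. So $\check f*\check g$ is an integrable function with inverse transform $fg$, that is, $(fg)^\vee=\check f*\check g$. Clearly $(e^{irz}f)^\vee=\check f(\cdot-r)$ for $r\in\mathbb R$. With Fubini,
$$\Phi(fg)=\Phi(f)\Phi(g),\qquad\Phi(e^{irz}f)=U(r)\Phi(f). \tag{9}$$
Finally $\check e_n(s)=\sqrt{n/4\pi}\,e^{-ns^2/4}$. This is a positive kernel of integral $1$, and $\int_{|s|>\delta}\check e_n(s)e^{\omega''|s|}ds\to0$ for each $\delta>0$. Hence $\Phi(e_n)\to I$ strongly.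

**Step 2: how $C$ acts in the calculus.** *We show that $C$ multiplies by $e^z$.*

**Lemma 3.** If $f,e^zf\in\mathcal E$ and $x\in X$, then $F(w)=\Phi(e^{wz}f)x$ is continuous on $\bar\Omega$, holomorphic on $\Omega$, and $\|F(w)\|\le Ke^{\theta'|\operatorname{Im}w|}$ for suitable $K,\theta'$. Moreover $\Phi(f)x\in D(C)$ and $C\Phi(f)x=\Phi(e^zf)x$ for all $x\in X$, and $\Phi(f)Cx=\Phi(e^zf)x$ for $x\in D(C)$.

*Proof.* Choose $\omega<\omega''<\theta'<\theta''$ such that $f$ and $e^zf$ decay exponentially on $\mathrm{St}_{\theta''}$. For $w\in\bar\Omega$ and $z=x_1+iy$ with $|y|\le\theta'$,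
$$|e^{wz}|=e^{x_1\operatorname{Re}w-y\operatorname{Im}w}\le e^{\theta'|\operatorname{Im}w|}\max(1,e^{x_1}).$$
So $e^{wz}f\in\mathcal E$, and shifting contours to $\operatorname{Im}z=\mp\theta'$ gives
$$|(e^{wz}f)^\vee(s)|\le K'e^{\theta'|\operatorname{Im}w|}e^{-\theta'|s|}.$$
For fixed $s$ the number $(e^{wz}f)^\vee(s)$ is continuous in $w\in\bar\Omega$ by dominated convergence and holomorphic in $w\in\Omega$ by Morera. With this majorant and $\|U(s)\|\le Me^{\omega''|s|}$, dominated convergence makes $F$ continuous, Fubini and Morera make it holomorphic, and the norm bound follows.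

By (9), $F(is)=U(s)\Phi(f)x$. So $\Phi(f)x\in D(C)$ and $C\Phi(f)x=F(1)=\Phi(e^zf)x$. If $x\in D(C)$, then $\Phi(f)f_x(is)=\Phi(f)U(s)x=F(is)$. By Lemma 1, $\Phi(f)f_x(1)=F(1)$, that is, $\Phi(f)Cx=\Phi(e^zf)x$. $\square$

**Step 3: when a point is in $\rho(C)$.** *We reduce "$\mu\in\rho(C)$" to the existence of one bounded operator.* For $\tau\in\mathbb C$ with $|\operatorname{Im}\tau|<\pi-\omega$ (call such $\tau$ admissible) put $\mu=-e^\tau$. Then
$$m_\tau(z)=\frac1{1+e^{z-\tau}}=\frac\mu{\mu-e^z},\qquad e^zm_\tau=e^\tau(1-m_\tau). \tag{10}$$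
The poles of $m_\tau$ are $\tau+(2k+1)\pi i$, $k\in\mathbb Z$. So $m_\tau$ is holomorphic on $\mathrm{St}_\theta$ with $\theta=\pi-|\operatorname{Im}\tau|>\omega$. On a smaller strip $\mathrm{St}_{\theta'}$, $e^{z-\tau}$ stays in a sector of angle $\theta'+|\operatorname{Im}\tau|<\pi$, at a positive distance from $-1$, so $m_\tau$ is bounded there. There also $m_\tau=1+O(e^{-|\operatorname{Re}z|})$ as $\operatorname{Re}z\to-\infty$ and $m_\tau=O(e^{-\operatorname{Re}z})$ as $\operatorname{Re}z\to+\infty$. As $\tau$ runs through the admissible values, $\mu$ runs through exactly $\mathbb C\setminus\overline{S_\omega}$. By (10), $m_\tau e_n$ and $e^zm_\tau e_n$ are in $\mathcal E$.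

**Lemma 4.** $\mu\in\rho(C)$ if and only if there is a bounded operator $R$ with $R\,\Phi(e_n)=\Phi(m_\tau e_n)$ for all $n$. In that case $R=\mu R(\mu,C)$.

*Proof.* Let $\mu\in\rho(C)$. By Lemma 3, $(\mu-C)\Phi(m_\tau e_n)=\Phi((\mu-e^z)m_\tau e_n)=\mu\Phi(e_n)$. So $R=\mu R(\mu,C)$ works. There is at most one such $R$, because $\Phi(e_n)\to I$ strongly.

Conversely let $R$ be given. *Left inverse.* For $x\in D(C)$, Lemma 3 gives
$$R\,\Phi(e_n)(\mu-C)x=\Phi(m_\tau e_n)(\mu-C)x=\Phi((\mu-e^z)m_\tau e_n)x=\mu\Phi(e_n)x,$$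
and $n\to\infty$ yields $R(\mu-C)x=\mu x$.

*Right inverse.* Let $y\in X$ and $F_n(w)=\Phi(e^{wz}m_\tau e_n)y$. By (9), (10) and the hypothesis on $R$,
$$F_n(is)=U(s)R\,\Phi(e_n)y,\qquad F_n(1+is)=e^\tau U(s)(I-R)\Phi(e_n)y.$$
Consider $e^{w^2}(F_n-F_m)(w)$ on $\bar\Omega$. There $|e^{w^2}|\le e\cdot e^{-(\operatorname{Im}w)^2}$, so by the growth bound in Lemma 3 this function tends to $0$ as $|\operatorname{Im}w|\to\infty$. By the maximum principle its norm on $\bar\Omega$ is at most its supremum on $\partial\Omega$, which is at most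
$$\sup_{s\in\mathbb R}\bigl(e\cdot e^{-s^2}Me^{\omega''|s|}\bigr)\max\bigl(\|R\|,|e^\tau|\,\|I-R\|\bigr)\,\|\Phi(e_n)y-\Phi(e_m)y\|.$$
Since $(\Phi(e_n)y)$ converges, $(F_n)$ is Cauchy uniformly on compact subsets of $\bar\Omega$. Its limit $F$ is continuous on $\bar\Omega$ and holomorphic on $\Omega$, with $F(is)=U(s)Ry$ and $F(1)=e^\tau(I-R)y$. Hence $Ry\in D(C)$ and $CRy=e^\tau(I-R)y=-\mu(I-R)y$, which means $(\mu-C)Ry=\mu y$.

So $\mu-C$ is bijective with bounded inverse $\mu^{-1}R$. $\square$

**Step 4: one resolvent point gives all points off the sector.** *Assuming $\rho(C)\ne\emptyset$, we build the operator $R$ of Lemma 4 for every admissible $\tau$.* Since $\rho(C)$ is open and non-empty, pick $0\ne\lambda_0\in\rho(C)$ and $z_0$ with $e^{z_0}=\lambda_0$, $\operatorname{Im}z_0\in(-\pi,\pi]$. Put $S=\lambda_0R(\lambda_0,C)$. Morally $S$ is $\frac{\lambda_0}{\lambda_0-e^z}$ evaluated at $B$. This function has the same limits at $\pm\infty$ as $m_\tau$, so the difference decays. But $z_0$ may lie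 in the strip and produce a pole, which we remove with a factor that vanishes at $z_0$. Fix an admissible $\tau$, $\theta=\pi-|\operatorname{Im}\tau|\le\pi$, and set
$$g(z)=1-e^{-(z-z_0)^2},\qquad f=m_\tau-\frac{\lambda_0\,g}{\lambda_0-e^z}.$$
The zeros of $\lambda_0-e^z$ are $z_0+2\pi ik$, and at most $z_0$ itself lies in $\mathrm{St}_\theta\subseteq\mathrm{St}_\pi$. It is a simple zero and $g(z_0)=0$, so $f$ is holomorphic on $\mathrm{St}_\theta$. On smaller strips, $m_\tau$ and $\frac{\lambda_0g}{\lambda_0-e^z}$ are both $1+O(e^{-|\operatorname{Re}z|})$ as $\operatorname{Re}z\to-\infty$ and $O(e^{-\operatorname{Re}z})$ as $\operatorname{Re}z\to+\infty$. So $f\in\mathcal E$. Also $1-g\in\mathcal E$. Let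
$$R=\Phi(f)+S\bigl(I-\Phi(1-g)\bigr).$$
By (9), $R\,\Phi(e_n)=\Phi(fe_n)+S\Phi(ge_n)$. Put $p=\frac{\lambda_0ge_n}{\lambda_0-e^z}$. Then $p,e^zp\in\mathcal E$, and Lemma 3 gives $(\lambda_0-C)\Phi(p)=\lambda_0\Phi(ge_n)$, that is, $S\Phi(ge_n)=\Phi(p)$. Hence $R\,\Phi(e_n)=\Phi(fe_n+p)=\Phi(m_\tau e_n)$, and Lemma 4 gives $\mu=-e^\tau\in\rho(C)$. As $\tau$ was an arbitrary admissible number, $\sigma(C)\subseteq\overline{S_\omega}$.

**Step 5: the kernel formula.** *We prove (2), for complex $\tau$.* Assume $\rho(C)\ne\emptyset$, and for admissible $\tau$ put $R_\tau=\mu R(\mu,C)$, $\mu=-e^\tau$. For admissible $\tau,\sigma$ the constants at $-\infty$ cancel, so $m_\tau-m_\sigma\in\mathcal E$. By Lemma 4, $(R_\tau-R_\sigma)\Phi(e_n)=\Phi(m_\tau-m_\sigma)\Phi(e_n)$, and $n\to\infty$ gives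
$$R_\tau-R_\sigma=\Phi(m_\tau-m_\sigma),\qquad(m_\tau-m_\sigma)^\vee(s)=\frac{e^{-is\sigma}-e^{-is\tau}}{2i\sinh\pi s}. \tag{11}$$
It remains to check the kernel. First,
$$\int_{\mathbb R}\frac{\sin s\xi}{\sinh\pi s}ds=\tanh\frac\xi2\qquad(\xi\in\mathbb R). \tag{12}$$
To see this, expand $\frac1{\sinh\pi s}=2\sum_{k\ge0}e^{-(2k+1)\pi s}$ for $s>0$ and integrate termwise (allowed because $|\sin s\xi|\le s|\xi|$ and $s/\sinh\pi s$ is integrable). The left side becomes $\sum_{k\ge0}\frac{4\xi}{(2k+1)^2\pi^2+\xi^2}$, the classical partial fraction series of $\tanh\frac\xi2$.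

Now let $\tau,\sigma$ be real and let $k(s)$ be the kernel in (11). It is continuous (removable singularity at $0$) and integrable. In $\int k(s)e^{is\xi}ds$ the cosine parts are odd and integrate to $0$, so by (12)
$$\int k(s)e^{is\xi}ds=\frac12\int\frac{\sin s(\xi-\sigma)-\sin s(\xi-\tau)}{\sinh\pi s}ds=\tfrac12\tanh\tfrac{\xi-\sigma}2-\tfrac12\tanh\tfrac{\xi-\tau}2=m_\tau(\xi)-m_\sigma(\xi).$$
Fourier inversion gives $k=(m_\tau-m_\sigma)^\vee$. For fixed $s$ both sides of the kernel formula are holomorphic in $\tau$ and in $\sigma$ on $|\operatorname{Im}|<\pi$, so the formula holds there by analytic continuation.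

**Step 6: the growth bound.** *We repeat the estimate of Section 2 with all constants.* Let $\omega<\omega''<\omega'<\pi$, $\lambda\ne0$, $|\arg\lambda|\ge\omega'$. Write $\lambda=-e^\tau$ with $\operatorname{Re}\tau=\log|\lambda|$ and $|\operatorname{Im}\tau|\le\pi-\omega'$; then $|\tau|\le|\log|\lambda||+\pi$. From $|e^{-is\tau}|\le e^{(\pi-\omega')|s|}$ and $|1-e^\zeta|\le|\zeta|\max(1,e^{\operatorname{Re}\zeta})$ we get $|1-e^{-is\tau}|\le\min(2,|s\tau|)e^{(\pi-\omega')|s|}$. By (11) with $\sigma=0$ (note $-1\in\rho(C)$ by Step 4),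
$$\|R_\tau-R_0\|\le\frac M2\int_{\mathbb R}\min(2,|s\tau|)\frac{e^{(\pi-\omega'+\omega'')|s|}}{\sinh\pi|s|}ds\le A'+A'\int_0^1\min\bigl(\tfrac2s,|\tau|\bigr)ds\le A''\bigl(1+\log(1+|\tau|)\bigr). \tag{13}$$
The part $|s|\ge1$ converges because $\pi-\omega'+\omega''<\pi$. On $|s|\le1$ we used $\sinh\pi|s|\ge\pi|s|$. The last integral is at most $2$ if $|\tau|\le2$, and equals $2+2\log(|\tau|/2)$ otherwise. Since $\log(1+\pi+a)\le\log(1+\pi)+\log(1+a)$ for $a\ge0$, the bound of item 1 follows.

*Optimality.* For $H^1(\mathbb R)$ we have $\omega=0$ and $0\in\rho(C)$, so Step 4 gives $(-\infty,0)\subset\rho(C)$, and (8) holds for every $\tau=\log t\ge2$. This completes item 1. (It also completes the example in Section 3: on $L^1(\mathbb R)$ no $-t$ is in $\rho(C)$, so $\rho(C)=\emptyset$.)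

**Step 7: (a)⇒(b)⇒(c).** The first implication is trivial. For the second, if $C$ is sectorial of angle $\omega_0<\pi$, take $\omega'\in(\omega_0,\pi)$; the negative axis lies outside $\overline{S_{\omega'}}$.

**Step 8: (c)⇒(a).** *We move from the negative axis to the other rays at bounded cost.* By item 1, $\sigma(C)\subseteq\overline{S_\omega}$. Let $\omega<\omega''<\omega'<\pi$ and $|\operatorname{Im}\tau|\le\pi-\omega'$. By (11) with $\sigma=\operatorname{Re}\tau$,
$$\|R_\tau-R_{\operatorname{Re}\tau}\|\le\frac M2\int_{\mathbb R}\frac{|1-e^{s\operatorname{Im}\tau}|}{\sinh\pi|s|}e^{\omega''|s|}ds\le\frac{M\pi}2\int_{\mathbb R}\frac{|s|e^{(\pi-\omega'+\omega'')|s|}}{\sinh\pi|s|}ds<\infty,$$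
uniformly in $\tau$. Since $\sup_{\tau\in\mathbb R}\|R_\tau\|<\infty$ by (c), and $\omega'\in(\omega,\pi)$ was arbitrary, (a) follows.

**Step 9: (c)⇒(d).** *We produce the truncated kernel by averaging resolvents: subtracting a Gaussian average over width $1/\varepsilon$ in $\tau$ damps the kernel for $|s|\lesssim\varepsilon$.* Let $K=\sup_{\tau\in\mathbb R}\|R_\tau\|$, $p(\eta)=(2\pi)^{-1/2}e^{-\eta^2/2}$ and $p_\varepsilon(\eta)=\varepsilon p(\varepsilon\eta)$. Then $\int p_\varepsilon=1$ and $\widehat{p_\varepsilon}(s)=e^{-s^2/2\varepsilon^2}$. Fix $\omega''\in(\omega,\pi)$. By (11), for real $\tau,\eta$,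
$$R_\tau-R_{\tau+\eta}=-\int_{\mathbb R}e^{-is\tau}\,\frac{1-e^{-is\eta}}{2i\sinh\pi s}\,U(s)\,ds .$$
In particular $\tau\mapsto R_\tau$ is norm continuous, since $|1-e^{-is\eta}|\le|s\eta|$. Integrate against $p_\varepsilon(\eta)\,d\eta$. Fubini applies because $\int|1-e^{-is\eta}|\frac{e^{\omega''|s|}}{\sinh\pi|s|}ds$ grows at most logarithmically in $\eta$, as in (13), and the Gaussian integrates this. The result is
$$\Bigl\|\int_{\mathbb R}e^{-is\tau}\,\frac{1-e^{-s^2/2\varepsilon^2}}{2\sinh\pi s}\,U(s)\,ds\Bigr\|=\Bigl\|R_\tau-\int R_{\tau+\eta}\,p_\varepsilon(\eta)\,d\eta\Bigr\|\le2K.$$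
Now compare $\frac{1-e^{-s^2/2\varepsilon^2}}{2\sinh\pi s}$ with $\frac1{2\pi s}1_{\varepsilon\le|s|\le1}$. The integral of their difference against $e^{\omega''|s|}$ is bounded uniformly in $\varepsilon\in(0,1)$, for these reasons:

- on $|s|\ge1$ the difference is at most $\frac1{2\sinh\pi|s|}$, integrable against $e^{\omega''|s|}$;
- on $|s|\le1$ we may replace $\frac1{\sinh\pi s}$ by $\frac1{\pi s}$, since $\frac1{\sinh\pi s}-\frac1{\pi s}$ is bounded there;
- what remains on $|s|\le1$ is, up to the factor $\frac1{2\pi}$, at most $\frac{1-e^{-s^2/2\varepsilon^2}}{|s|}$ for $|s|\le\varepsilon$ and $\frac{e^{-s^2/2\varepsilon^2}}{|s|}$ for $|s|\ge\varepsilon$; the integrals over $|s|\le\varepsilon$ and over $|s|\ge\varepsilon$ are finite and, by $s=\varepsilon u$, independent of $\varepsilon$.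

Hence $\int_{\varepsilon\le|s|\le1}e^{-is\tau}U(s)\frac{ds}{2\pi s}$ is bounded uniformly in $\tau$ and $\varepsilon$, which is (d).

**Step 10: (d)⇒(c).** *We construct the operator $R$ of Lemma 4 as a limit of truncated integrals; no resolvent point is assumed.* Fix $\omega<\omega''<\theta'<\pi$. For $\tau\in\mathbb R$ and $0<\varepsilon<1$ let
$$R_{\tau,\varepsilon}=\tfrac12I-\tfrac1{2i}\int_{|s|\ge\varepsilon}e^{-is\tau}U(s)\frac{ds}{\sinh\pi s},\qquad m_{\tau,\varepsilon}(z)=\tfrac12-\int_\varepsilon^\infty\frac{\sin s(z-\tau)}{\sinh\pi s}ds\quad(z\in\mathrm{St}_\pi).$$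

*Uniform bound.* Split at $|s|=1$. On $|s|\ge1$, $e^{\omega''|s|}/\sinh\pi|s|$ is integrable. On $\varepsilon\le|s|\le1$ replace $\frac1{\sinh\pi s}$ by $\frac1{\pi s}$ at bounded cost and use (d). So $\|R_{\tau,\varepsilon}\|\le N'$ with $N'$ independent of $\tau,\varepsilon$.

*Symbols.* Using $|\sin u|\le|u|e^{|\operatorname{Im}u|}$, for $|\operatorname{Im}z|\le\theta'$,
$$|m_{\tau,\varepsilon}(z)|\le\tfrac12+|z-\tau|\int_0^\infty\frac{se^{\theta's}}{\sinh\pi s}ds\le C(1+|z-\tau|)$$
uniformly in $\varepsilon$. The same holds for every $\theta'<\pi$, so $m_{\tau,\varepsilon}e_n\in\mathcal E$. Pairing $s$ with $-s$, $m_{\tau,\varepsilon}(\xi)=\int e^{is\xi}d\nu(s)$ for the measure $\nu=\frac12\delta_0-\frac1{2i}1_{|s|\ge\varepsilon}\frac{e^{-is\tau}}{\sinh\pi s}ds$, and $R_{\tau,\varepsilon}=\int U(s)\,d\nu(s)$. Kernels convolve, so $(m_{\tau,\varepsilon}e_n)^\vee=\nu*\check e_n$ and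
$$R_{\tau,\varepsilon}\Phi(e_n)=\Phi(m_{\tau,\varepsilon}e_n).$$

*Limit $\varepsilon\to0$.* Pointwise on $\mathrm{St}_\pi$, $m_{\tau,\varepsilon}(z)\to\frac12-\int_0^\infty\frac{\sin s(z-\tau)}{\sinh\pi s}ds=\frac12-\frac12\tanh\frac{z-\tau}2=m_\tau(z)$, by (12) for real $z$ and by analytic continuation in general. Shifting contours to $\operatorname{Im}z=\mp\theta'$,
$$\sup_se^{\theta'|s|}\bigl|(m_{\tau,\varepsilon}e_n-m_\tau e_n)^\vee(s)\bigr|\le\frac1{2\pi}\max_\pm\int_{\operatorname{Im}z=\pm\theta'}|m_{\tau,\varepsilon}-m_\tau||e_n|\,|dz|\to0$$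
by dominated convergence (majorant: a linear function times a Gaussian). Since $\int e^{-\theta'|s|}Me^{\omega''|s|}ds<\infty$, it follows that $R_{\tau,\varepsilon}\Phi(e_n)\to\Phi(m_\tau e_n)$ in norm for each $n$. The set $\bigcup_n\operatorname{ran}\Phi(e_n)$ is dense and $\|R_{\tau,\varepsilon}\|\le N'$, so $R_{\tau,\varepsilon}$ converges strongly to some $R$ with $\|R\|\le N'$ and $R\,\Phi(e_n)=\Phi(m_\tau e_n)$ for all $n$. By Lemma 4, $-e^\tau\in\rho(C)$ and $R=e^\tau(e^\tau+C)^{-1}$. Hence $\|e^\tau(e^\tau+C)^{-1}\|\le N'$ for all $\tau\in\mathbb R$, which is (c). $\blacksquare$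

## 6. Positive frequencies in $L^p(\mathbb R;Y)$: sectoriality is the UMD property

The space $H^1(\mathbb R)$ is an $L^1$-type space. Does the failure go away on spaces with good geometry? Recall that a Banach space is **uniformly convex** if for every $\epsilon>0$ there is $\delta>0$ such that $\|x\|=\|y\|=1$ and $\|x-y\|\ge\epsilon$ imply $\|\frac{x+y}2\|\le1-\delta$. Hilbert spaces are examples: by the parallelogram law $\|\frac{x+y}2\|^2=1-\frac14\|x-y\|^2$. A space is **super-reflexive** if every space finitely representable in it is reflexive; Hilbert spaces are again examples, since a space finitely representable in a Hilbert space satisfies the parallelogram law.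

**Theorem C.** Let $Y\ne0$ be a Banach space and $1<p<\infty$. For the translation group on $X_p(Y)$ one always has $0\in\rho(C)$, and $C$ is sectorial if and only if $Y$ is UMD. Consequently the implication "$\rho(C)\ne\emptyset\Rightarrow C$ sectorial" fails even for isometric groups on uniformly convex spaces.

*Proof.* That $0\in\rho(C)$ is Step 2 of Section 4.

**Step 1: $Y$ UMD implies $C$ sectorial.** If $Y$ is UMD, so is $L^p(\mathbb R;Y)$, and so is its closed subspace $X_p(Y)$. The group is isometric, so its group type is $0$, and Monniaux's theorem applies.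

**Step 2: $C$ sectorial gives one multiplier on the whole line.** *Modulating by $e^{i\tau x}$ pushes any band into the positive frequencies, so that the half-line space sees whole-line functions.* Let $C$ be sectorial. Then $(-\infty,0)\subset\rho(C)$ and $K=\sup_{t>0}\|t(t+C)^{-1}\|<\infty$. Let $f\in\mathcal S(\mathbb R)\otimes Y$ with $\hat f\in C_c^\infty(\mathbb R)\otimes Y$, and choose $\tau$ with $\operatorname{supp}\hat f\subset(-\tau,\tau)$. The function $e^{i\tau x}f$ has transform $\hat f(\xi-\tau)$, supported in $(0,2\tau)$, so it lies in $\mathcal D$. Let $g\in\mathcal D$ have $\hat g(\xi)=m_\tau(\xi)\hat f(\xi-\tau)$. By (7), $g=t(t+C)^{-1}(e^{i\tau x}f)$ with $t=e^\tau$. Put $h=e^{-i\tau x}g$. Then $\hat h(\eta)=\hat g(\eta+\tau)=m_0(\eta)\hat f(\eta)$, and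
$$\|h\|_p=\|g\|_p\le K\|f\|_p. \tag{14}$$
Here $\tau$ depends on $f$, but $K$ does not. This is where uniformity in $t$ is used.

**Step 3: rescale the smooth step to a jump.** *The multiplier $m_0$ is a smooth step; squeezing it gives the Riesz projection.* Let $r>0$ and apply (14) to $f(\cdot/r)$, whose transform is $r\hat f(r\eta)$. The resulting function $h$ has $\hat h(\eta)=m_0(\eta)\,r\hat f(r\eta)$. Put $h_r(x)=h(rx)$. Then
$$\hat h_r(\eta)=\tfrac1r\hat h(\eta/r)=m_0(\eta/r)\hat f(\eta),\qquad\|h_r\|_p=r^{-1/p}\|h\|_p\le r^{-1/p}K\|f(\cdot/r)\|_p=K\|f\|_p.$$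
As $r\to0$, $m_0(\eta/r)=\frac1{1+e^{\eta/r}}\to1_{(-\infty,0)}(\eta)$ for $\eta\ne0$. By dominated convergence in the inversion integral, $h_r\to Pf:=\mathcal F^{-1}(1_{(-\infty,0)}\hat f)$ pointwise, and Fatou's lemma gives $\|Pf\|_p\le K\|f\|_p$.

**Step 4: conclude that $Y$ is UMD.** The functions $f$ used are dense in $L^p(\mathbb R;Y)$: scalar Schwartz functions with transform in $C_c^\infty$ are dense in $L^p(\mathbb R)$, and $L^p(\mathbb R)\otimes Y$ is dense in $L^p(\mathbb R;Y)$. Hence the Riesz projection $P$ is bounded on $L^p(\mathbb R;Y)$, and so is the Hilbert transform $i(2P-I)$, whose symbol is $-i\operatorname{sgn}\eta$. By Bourgain's theorem (J. Bourgain, *Some remarks on Banach spaces in which martingale difference sequences are unconditional*, Ark. Mat. 21 (1983)), $Y$ is UMD.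

**Step 5: a uniformly convex counterexample.** Take a super-reflexive space $Y$ that is not UMD; such spaces exist (Pisier 1975; Bourgain, in the paper just cited). Renorm it to be uniformly convex (Enflo). This does not affect the UMD property, which is invariant under equivalent norms. Then $L^2(\mathbb R;Y)$ is uniformly convex (Day), hence so is its closed subspace $X_2(Y)$. The translation group on $X_2(Y)$ is isometric and $0\in\rho(C)$, but $C$ is not sectorial, because $Y$ is not UMD. $\blacksquare$
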